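
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem*{question}{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{One-step two-cardinal transfer fails at singular cardinals}


\begin{abstract}
Assume the GCH. It is known that, for uncountable languages of arbitrary size, a theory that has a model of cardinality $\alpha^{+}$ whose distinguished predicate has cardinality $\alpha$ also has a model of cardinality $\alpha^{+++}$ whose predicate has cardinality $\alpha^{++}$. We show that this two-step transfer cannot be replaced by the one-step transfer from $(\alpha^{+},\alpha)$ to $(\alpha^{++},\alpha^{+})$: the latter fails at every singular $\alpha$, for every language size $\gamma\geq\alpha^{++}$. The proof turns the transfer at $\alpha$ into the existence of a uniform ultrafilter $U$ on $\alpha^{+}$ with $|\alpha^{\alpha^{+}}/U|\leq\alpha^{+}$. It then shows that such a $U$ has a least unbounded function and that the values of this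 function have cofinality exactly $\alpha$ almost everywhere, which is impossible for singular $\alpha$. Under the GCH this gives an exact criterion for the transfer at each $\alpha$.
\end{abstract}

\section{The question and the answer}

Let $\mathcal L$ be a first-order language with a distinguished one-placed relation symbol $V$. For infinite cardinals $\lambda\geq\mu$, a theory $T$ of $\mathcal L$ \emph{admits} the pair $(\lambda,\mu)$ if $T$ has a model $\mathfrak A=\langle A,V^{\mathfrak A},\dots\rangle$ with $|A|=\lambda$ and $|V^{\mathfrak A}|=\mu$. The pair measures how large a model can be when a named part of it has a prescribed size.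

Pairs of the form $(\mu^{+},\mu)$ are the natural ones to move around, because a single sentence can prevent any larger gap. Let $\alpha$ be an infinite cardinal and choose, for every $\xi<\alpha^{+}$, an injection $e_\xi:\xi\to\alpha$. The structure with universe $\alpha^{+}$, its order, $V=\alpha$ and the relation $\{(\xi,\eta,v):e_\xi(\eta)=v\}$ satisfies a sentence saying that $<$ is a linear order and that the relation injects each initial segment $\{y:y<x\}$ into $V$. In a model of this sentence with $|V|=\mu$, all these segments have size at most $\mu$. A well-ordered cofinal subset therefore has order type at most $\mu^{+}$, and the model has at most $\mu^{+}$ elements. So the best one can hope for in general over a predicate of size $\mu$ is $(\mu^{+},\mu)$, and one asks which $\mu$ occur.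

Under the GCH the following is known \cite[Exercise 7.2.17]{CK}: for every language with $\gamma>\omega$ symbols and every infinite $\alpha$, with no assumption on the relative sizes of $\alpha$ and $\gamma$, a theory that admits $(\alpha^{+},\alpha)$ admits $(\alpha^{+++},\alpha^{++})$. This passes over the pair $(\alpha^{++},\alpha^{+})$, and the following question is recorded in \cite{CK} as an open problem.

\begin{question}
Assume the GCH. Is it true, for every language $\mathcal L$ with $\gamma>\omega$ symbols and every infinite cardinal $\alpha$, with no restriction on the relative sizes of $\alpha$ and $\gamma$, that every theory of $\mathcal L$ that admits $(\alpha^{+},\alpha)$ also admits $(\alpha^{++},\alpha^{+})$?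
\end{question}

The answer is no. Recall that $\alpha$ is a \emph{strong limit} if $2^{\nu}<\alpha$ for all cardinals $\nu<\alpha$; under the GCH every singular $\alpha$ is one, since $2^{\nu}=\nu^{+}<\alpha$ for infinite $\nu<\alpha$.

\begin{theorem}[ZFC]\label{thm:A}
Let $\alpha$ be a singular strong limit cardinal (under the GCH: any singular cardinal) and let $\gamma\geq 2^{\alpha^{+}}$ (under the GCH: $\gamma\geq\alpha^{++}$). There are a language with $\gamma$ symbols and a complete theory $T$ in it such that $T$ admits $(\alpha^{+},\alpha)$, but every model $\mathfrak B$ of $T$ with $|V^{\mathfrak B}|\leq\alpha^{+}$ has $|B|\leq\alpha^{+}$. In particular $T$ does not admit $(\alpha^{++},\alpha^{+})$.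
\end{theorem}

For instance, under the GCH there is a theory in a language with $\aleph_{\omega+2}$ symbols that admits $(\aleph_{\omega+1},\aleph_{\omega})$ but not $(\aleph_{\omega+2},\aleph_{\omega+1})$. By the result quoted above, the same theory does admit $(\aleph_{\omega+3},\aleph_{\omega+2})$, so two steps cannot in general be improved to one.

The proof of Theorem~\ref{thm:A} goes through ultrafilters, and under the GCH it leads to an exact criterion for the transfer at $\alpha$. An ultrafilter $U$ on $\alpha^{+}$ is \emph{uniform} if it contains every final segment $(\xi,\alpha^{+})$, $\xi<\alpha^{+}$. Write $\alpha^{\alpha^{+}}/U$ for the set of functions $\alpha^{+}\to\alpha$ modulo equality on a set in $U$. We call a uniform $U$ on $\alpha^{+}$ \emph{small} if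
\[
|\alpha^{\alpha^{+}}/U|\leq\alpha^{+}.
\]
We call it \emph{weakly normal} if, whenever $h(\zeta)<\zeta$ for $U$-almost every $\zeta$, there is $\xi<\alpha^{+}$ such that $h(\zeta)\leq\xi$ for $U$-almost every $\zeta$.

\begin{theorem}[GCH]\label{thm:B}
For every infinite cardinal $\alpha$ the following are equivalent.
\begin{enumerate}
\item[(1)] For every language, of any size, every theory admitting $(\alpha^{+},\alpha)$ admits $(\alpha^{++},\alpha^{+})$.
\item[(2)] There is a small uniform ultrafilter on $\alpha^{+}$.
\item[(3)] There is a small, weakly normal uniform ultrafilter $W$ on $\alpha^{+}$ such that $\{\zeta<\alpha^{+}:\operatorname{cf}(\zeta)=\alpha\}\in W$.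
\end{enumerate}
If \textup{(1)} fails, it fails for some language with $\gamma=\alpha^{++}$ symbols.
\end{theorem}

\begin{corollary}[GCH]\label{cor:C}
The condition \textup{(1)} of Theorem~\ref{thm:B} behaves as follows.
\begin{enumerate}
\item[(a)] \textup{(1)} fails for all singular $\alpha$.
\item[(b)] \textup{(1)} fails whenever there are $\alpha^{++}$ functions $\alpha^{+}\to\alpha$, any two of which are equal at only boundedly many arguments; in particular whenever there is an $\alpha^{+}$-Kurepa tree, hence for all infinite $\alpha$ if $V=L$.
\item[(c)] \textup{(1)} holds at $\alpha$ if $\diamondsuit_{\alpha^{+}}$ holds and there is a proper $\alpha^{+}$-complete ideal $J$ on $\alpha^{+}$, containing the singletons, such that $P(\alpha^{+})/J$ has a dense subset of size $\leq\alpha^{+}$.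
\end{enumerate}
\end{corollary}

Here is the plan. To transfer upward one would take an ultrapower of a model of type $(\alpha^{+},\alpha)$ by a uniform ultrafilter on $\alpha^{+}$. The universe always grows to more than $\alpha^{+}$ elements; the issue is whether $V$ stays small, and this is smallness of the ultrafilter. Section~\ref{sec:reduction} shows that nothing better can be done: if the language names all finitary relations on $\alpha^{+}$, any model that realizes the transfer yields a small ultrafilter. The rest is combinatorics of small ultrafilters. Section~\ref{sec:example} explains in a special case how a short cofinal subset of almost every ordinal produces too many functions into $\alpha$. The special case assumes weak normality; Section~\ref{sec:least} obtains a substitute for it from smallness, namely a least unbounded function. Section~\ref{sec:cof} shows that the values of this function must have cofinality exactly $\alpha$ almost everywhere, and proves Theorem~\ref{thm:A}. Sections~\ref{sec:class} and~\ref{sec:cor} prove Theorem~\ref{thm:B} and Corollary~\ref{cor:C}.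

\section{Models and ultrafilters}\label{sec:reduction}

From now on $\alpha$ is an infinite cardinal and $\kappa=\alpha^{+}$; cardinals are initial ordinals, so $\alpha\subseteq\kappa$. When an ultrafilter $U$ on $\kappa$ is fixed, ``a.e.'' means ``for all $\zeta$ in some set belonging to $U$'', and $[f]$ is the class of $f$ modulo equality a.e. A function defined only a.e.\ also determines a class. Classes of ordinal-valued functions are linearly ordered by $[f]\leq[g]$ iff $f(\zeta)\leq g(\zeta)$ a.e. We keep fixed injections
\[
e_\xi:\xi\to\alpha\qquad(\xi<\kappa).
\]

\subsection*{From small ultrafilters to models}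

\begin{lemma}\label{lem:sizes}
Let $U$ be a uniform ultrafilter on $\kappa$. Then $|\alpha^{\kappa}/U|\geq\kappa$ and $|\kappa^{\kappa}/U|>\kappa$.
\end{lemma}

\begin{proof}
For $\xi<\kappa$ consider the function $\zeta\mapsto e_\zeta(\xi)$, defined for $\zeta>\xi$. If $\xi\neq\xi'$, the two functions differ at every $\zeta>\max(\xi,\xi')$, hence a.e. This gives $\kappa$ classes in $\alpha^{\kappa}/U$.

Given $f_i\in\kappa^{\kappa}$ for $i<\kappa$, let $f(\zeta)=\sup_{i<\zeta}(f_i(\zeta)+1)$. Since $\kappa$ is regular and $|\zeta|<\kappa$, $f(\zeta)<\kappa$. For each $i$ we have $f(\zeta)>f_i(\zeta)$ for all $\zeta>i$, so $[f]\neq[f_i]$. Thus no $\kappa$ classes exhaust $\kappa^{\kappa}/U$.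
\end{proof}

\begin{proposition}[GCH]\label{prop:up}
If there is a small uniform ultrafilter on $\kappa$, then every theory in any language that admits $(\alpha^{+},\alpha)$ admits $(\alpha^{++},\alpha^{+})$.
\end{proposition}

\begin{proof}
Let $U$ be small and let $\mathfrak A$ be a model of the theory with universe $\kappa$ and $|V^{\mathfrak A}|=\alpha$. By the theorem of \L o\'s the ultrapower $\mathfrak A^{\kappa}/U$ is a model of the same theory. Its predicate $V$ consists of the classes of functions with values in $V^{\mathfrak A}$, so it has size $|\alpha^{\kappa}/U|$, which is exactly $\kappa$ by smallness and Lemma~\ref{lem:sizes}. Its universe is $\kappa^{\kappa}/U$, which has more than $\kappa$ elements by Lemma~\ref{lem:sizes} and at most $\kappa^{\kappa}=2^{\kappa}=\alpha^{++}$ by the GCH.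
\end{proof}

\subsection*{From models to small ultrafilters}

For the converse we use a language rich enough to speak about all subsets of $\kappa$. Let $\mathfrak A_\alpha$ be the structure with universe $\kappa$, with $V^{\mathfrak A_\alpha}=\alpha$, and with a relation symbol $R_X$ interpreted as $X$ for every $X\subseteq\kappa^{n}$, $1\leq n<\omega$. There are $2^{\kappa}$ symbols. Let $T_\alpha$ be the complete theory of $\mathfrak A_\alpha$; it admits $(\alpha^{+},\alpha)$. This is the only place where a large language is needed.

\begin{lemma}\label{lem:down}
Suppose $\mathfrak B\models T_\alpha$, $|V^{\mathfrak B}|\leq\alpha^{+}$ and $|B|>\alpha^{+}$. Then there is a small uniform ultrafilter on $\kappa$.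
\end{lemma}

\begin{proof}
Each $\xi<\kappa$ has a counterpart $\xi^{B}$ in $\mathfrak B$, the unique element satisfying $R_{\{\xi\}}$. The symbol for the order of $\kappa$ is interpreted by a linear order $<^{B}$. A function $f$ whose domain is a subset of $\kappa$ and whose values lie in $\kappa$ has its graph named by a symbol; the interpretation is the graph of a function $f^{B}$, whose domain is the interpretation of the symbol for the domain of $f$. All first-order facts about these objects in $\mathfrak A_\alpha$ hold in $\mathfrak B$.

\emph{An element above all $\xi^{B}$.} For $\xi<\kappa$, $e_\xi^{B}$ is an injection of $\{x:x<^{B}\xi^{B}\}$ into $V^{\mathfrak B}$, so this initial segment has at most $\alpha^{+}$ elements. If the $\kappa$ many segments covered $B$, we would get $|B|\leq\alpha^{+}\cdot\alpha^{+}=\alpha^{+}$. Hence some $b\in B$ lies in none of them, and since $\kappa$ has no last element, $\xi^{B}<^{B}b$ for all $\xi<\kappa$.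

\emph{The ultrafilter.} Put $U=\{X\subseteq\kappa:\mathfrak B\models R_X(b)\}$. Since $\mathfrak B$ satisfies $R_{X\cap Y}(x)\leftrightarrow R_X(x)\wedge R_Y(x)$ and $R_{\kappa\setminus X}(x)\leftrightarrow\neg R_X(x)$ for all $x$, and since every $x$ satisfies $R_\kappa$, $U$ is an ultrafilter. It contains $(\xi,\kappa)$ because $\xi^{B}<^{B}b$. So $U$ is uniform.

\emph{Smallness.} Let $f,g:\kappa\to\alpha$ and $X=\{\zeta:f(\zeta)=g(\zeta)\}$. Then $f^{B}(b)$ and $g^{B}(b)$ lie in $V^{\mathfrak B}$, and
\[
f^{B}(b)=g^{B}(b)\iff\mathfrak B\models R_X(b)\iff X\in U .
\]
So $[f]\mapsto f^{B}(b)$ is a well-defined injection of $\alpha^{\kappa}/U$ into $V^{\mathfrak B}$, and $|\alpha^{\kappa}/U|\leq\alpha^{+}$.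
\end{proof}

It remains to see when small ultrafilters exist.

\section{The idea in a special case: too many functions}\label{sec:example}

Let $\alpha=\aleph_\omega$, $\kappa=\aleph_{\omega+1}$, and assume $2^{\omega}<\aleph_\omega$. Suppose that $U$ is a uniform ultrafilter on $\kappa$ which is weakly normal and contains the set of limit ordinals of cofinality $\omega$. We sketch why $U$ is not small; the details are those of Lemma~\ref{lem:count} below.

For $\zeta$ of cofinality $\omega$ choose a countable cofinal $C_\zeta\subseteq\zeta$. Fix $\xi<\kappa$. The least element of $C_\zeta$ above $\xi$ exists for a.e.\ $\zeta$ and lies below $\zeta$; by weak normality it is bounded a.e.\ by a single ordinal $\xi^{*}<\kappa$. In other words,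
\[
C_\zeta\cap(\xi,\xi^{*}]\neq\emptyset\quad\text{for a.e. }\zeta .
\]
Iterating $\xi\mapsto\xi^{*}$ we obtain $\kappa$ pairwise disjoint intervals $I_\nu$, $\nu<\kappa$, each of which is met by almost every $C_\zeta$. Yet each $C_\zeta$, being countable, meets only countably many of them. This imbalance lets us code every $b\subseteq\kappa$ by the traces $C_\zeta\cap\bigcup_{\nu\in b}I_\nu$: for different $b$ the traces differ a.e., while for each $\zeta$ there are at most $2^{\omega}<\aleph_\omega$ possible traces. So $\alpha^{\kappa}/U$ has at least $2^{\kappa}$ elements.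

Two assumptions were made. Countable cofinality is inessential: we only need that the subsets of $C_\zeta$ can be coded by ordinals below $\alpha$, and if $\alpha$ is a singular strong limit, every limit ordinal below $\alpha^{+}$ has cofinality below $\alpha$. Weak normality is a real restriction on $U$, and we have to show that a small $U$ has a good substitute for it.

\section{Least unbounded functions}\label{sec:least}

\begin{definition}
Let $U$ be a uniform ultrafilter on $\kappa$. A function $h:\kappa\to\kappa$ is \emph{unbounded} (mod $U$) if for every $\xi<\kappa$ we have $h>\xi$ a.e. It is \emph{bounded} if $h\leq\xi$ a.e.\ for some $\xi<\kappa$. A \emph{least unbounded function} is an unbounded $\sigma$ such that every $h$ with $h<\sigma$ a.e.\ is bounded.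
\end{definition}

Since $U$ is an ultrafilter, each $h$ is exactly one of bounded and unbounded. Both notions depend only on $[h]$. The identity is unbounded, and $U$ is weakly normal exactly when the identity is a least unbounded function.

If the ultrapower were well-founded, we could take the least unbounded class. We have no completeness of $U$ beyond finite intersections, so neither well-foundedness nor a pointwise construction is available. For example, the pointwise infimum of infinitely many unbounded functions is above $\xi$ on the intersection of infinitely many sets of $U$, and such an intersection need not belong to $U$. The remedy is to lower all functions at once, by rounding their values down to elements of a closed unbounded set (a \emph{club}). Clubs have their own completeness, independent of $U$: for clubs $E_i\subseteq\kappa$ ($i<\kappa$) the diagonal intersection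
\[
\triangle_{i<\kappa}E_i=\{\beta<\kappa:\beta\in E_i\text{ for all }i<\beta\}
\]
is a club, because $\kappa$ is regular and uncountable. Smallness bounds the number of effects that clubs can have by $\kappa$, so a single club can do as much as all clubs together.

\begin{lemma}[ZFC]\label{lem:least}
If $U$ is a small uniform ultrafilter on $\kappa$, then $U$ has a least unbounded function.
\end{lemma}

\begin{proof}
Let $P$ be the set of classes $[h]$ with $h(\zeta)\leq\zeta$ a.e., and let $P^{\infty}$ be the set of unbounded elements of $P$; it contains the class of the identity. With $i_\zeta=e_{\zeta+1}:\zeta+1\to\alpha$, the map $[h]\mapsto[\zeta\mapsto i_\zeta(h(\zeta))]$ is an injection of $P$ into $\alpha^{\kappa}/U$. Hence $|P|\leq\kappa$.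

\emph{Rounding down.} For a club $E\subseteq\kappa$ and $y=[h]\in P^{\infty}$ let
\[
\pi_E(y)=[\,\zeta\mapsto\max(E\cap(h(\zeta)+1))\,].
\]
The maximum exists when $h(\zeta)\geq\min E$, since $E$ is closed, and this holds a.e. Clearly $\pi_E(y)\leq y$, so $\pi_E(y)\in P$. Moreover $\pi_E(y)$ is unbounded: given $\xi$ pick $\xi'\in E$ with $\xi'>\xi$; a.e.\ $h(\zeta)\geq\xi'$, and then the maximum is at least $\xi'>\xi$. So $\pi_E$ maps $P^{\infty}$ into $P^{\infty}$.

\emph{Diagonal intersections.} Let $E=\triangle_{i<\kappa}E_i$ with clubs $E_i$. Then
\begin{equation}\label{eq:diag}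
\pi_E(y)\leq\pi_{E_i}(y)\qquad\text{for all }i<\kappa,\ y\in P^{\infty}.
\end{equation}
Indeed, let $y=[h]$ and $\beta(\zeta)=\max(E\cap(h(\zeta)+1))$. As $\pi_E(y)$ is unbounded, a.e.\ $\beta(\zeta)>i$, so $\beta(\zeta)\in E_i$. Since also $\beta(\zeta)\leq h(\zeta)$, we get $\beta(\zeta)\leq\max(E_i\cap(h(\zeta)+1))$.

\emph{One club that cannot be improved.} For $y\in P^{\infty}$ let $\Pi(y)=\{\pi_E(y):E\text{ a club}\}\subseteq P$. There are at most $\kappa\cdot\kappa=\kappa$ pairs $(y,z)$ with $y\in P^{\infty}$ and $z\in\Pi(y)$. For each pair choose a club $E$ with $\pi_E(y)=z$, enumerate the chosen clubs in order type $\kappa$ (with repetitions if necessary), and let $E_*$ be their diagonal intersection. Since $\pi_{E_*}(y)$ itself belongs to $\Pi(y)$, \eqref{eq:diag} gives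
\begin{equation}\label{eq:min}
\pi_{E_*}(y)=\min\Pi(y)\qquad\text{for all }y\in P^{\infty}.
\end{equation}

\emph{Non-limit points of $E_*$ are avoided.} Let $E'\subseteq E_*$ be the club of limit points of $E_*$, that is, of those $\beta$ with $0<\beta<\kappa$ and $\sup(E_*\cap\beta)=\beta$, and let $D=E_*\setminus E'$. The set $D$ is unbounded in $\kappa$: for every $\beta\in E_*$, the next element of $E_*$ after $\beta$ is not a limit point of $E_*$, so it belongs to $D$. We claim that
\begin{equation}\label{eq:D}
\text{there is no }[h]\in P^{\infty}\text{ with }h(\zeta)\in D\text{ a.e.}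
\end{equation}
Suppose $y=[h]$ is such a class. Since $h(\zeta)\in E_*$ a.e., $\pi_{E_*}(y)=y$, so $y=\min\Pi(y)$ by \eqref{eq:min}. But $\pi_{E'}(y)\in\Pi(y)$ and $\pi_{E'}(y)\leq y$, hence $\pi_{E'}(y)=y$. This means $h(\zeta)\in E'$ a.e., which is impossible as $D\cap E'=\emptyset$.

\emph{The least function.} Put
\[
\sigma(\zeta)=\sup(D\cap(\zeta+1))\leq\zeta ,
\]
where $\sup\emptyset=0$. It is unbounded: given $\xi$, take $\beta\in D$ with $\beta>\xi$; then $\sigma(\zeta)\geq\beta>\xi$ for all $\zeta\geq\beta$. Suppose $h<\sigma$ a.e.\ but $h$ is not bounded. Then $h$ is unbounded. Whenever $h(\zeta)<\sigma(\zeta)$, some element of $D\cap(\zeta+1)$ exceeds $h(\zeta)$; let $h'(\zeta)$ be the least such element. Then $h'(\zeta)\leq\zeta$ and $h'(\zeta)>h(\zeta)$ a.e., so $[h']\in P^{\infty}$, and $h'(\zeta)\in D$ a.e. This contradicts \eqref{eq:D}.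
\end{proof}

Smallness was used only through $|P|\leq\kappa$, to count the pairs $(y,z)$: a diagonal intersection takes $\kappa$ clubs, and no more.

\section{The cofinality of the least function}\label{sec:cof}

We now carry out the count of Section~\ref{sec:example} along a least unbounded function.

\begin{lemma}[ZFC]\label{lem:count}
Suppose $2^{\nu}\leq\alpha$ for all cardinals $\nu<\alpha$. Let $U$ be a uniform ultrafilter on $\kappa$ with a least unbounded function $\sigma$. If $\operatorname{cf}(\sigma(\zeta))<\alpha$ a.e., then $|\alpha^{\kappa}/U|\geq2^{\kappa}>\kappa$.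
\end{lemma}

\begin{proof}
First, $\sigma(\zeta)$ is a.e.\ a limit ordinal. It is a.e.\ not $0$, because $\sigma$ is unbounded. If it were a.e.\ a successor, say $\sigma=h+1$ a.e., then $h<\sigma$ a.e., so $h\leq\xi$ a.e.\ for some $\xi<\kappa$, whence $\sigma\leq\xi+1$ a.e., a contradiction.

For a.e.\ $\zeta$ choose a cofinal $C_\zeta\subseteq\sigma(\zeta)$ with $|C_\zeta|<\alpha$. Let $\xi<\kappa$. Since a.e.\ $\sigma(\zeta)$ is a limit ordinal above $\xi$, the function
\[
h_\xi(\zeta)=\min(C_\zeta\setminus(\xi+1))
\]
is defined a.e., and it is below $\sigma(\zeta)$. As $\sigma$ is least, there is $\xi^{*}<\kappa$ with $h_\xi\leq\xi^{*}$ a.e. Then $\xi^{*}>\xi$, and $C_\zeta\cap(\xi,\xi^{*}]\neq\emptyset$ a.e.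

Define $\xi_0=0$, $\xi_{\nu+1}=(\xi_\nu)^{*}$, and $\xi_\nu=\sup_{\mu<\nu}\xi_\mu$ for limit $\nu<\kappa$; these are ordinals below $\kappa$ since $\kappa$ is regular. The intervals $I_\nu=(\xi_\nu,\xi_{\nu+1}]$ are pairwise disjoint, and for each fixed $\nu$, $C_\zeta\cap I_\nu\neq\emptyset$ a.e.

For $b\subseteq\kappa$ let $g_b(\zeta)=C_\zeta\cap\bigcup_{\nu\in b}I_\nu$. If $b\neq b'$, take $\nu$ in exactly one of them. A point of $C_\zeta\cap I_\nu$ lies in exactly one of $g_b(\zeta),g_{b'}(\zeta)$, so $g_b(\zeta)\neq g_{b'}(\zeta)$ a.e. Finally $2^{|C_\zeta|}\leq\alpha$, so we may fix injections $c_\zeta:P(C_\zeta)\to\alpha$. The $2^{\kappa}$ functions $\zeta\mapsto c_\zeta(g_b(\zeta))$ into $\alpha$ (defined a.e.) are pairwise distinct modulo $U$.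
\end{proof}

The hypothesis on $\alpha$ serves only to code subsets of $C_\zeta$. When $\operatorname{cf}(\sigma(\zeta))=\alpha$, the set $C_\zeta$ has at least $\alpha$ elements and hence more than $\alpha$ subsets, and the coding is not available. This is the only escape.

\begin{proposition}[ZFC]\label{prop:cof}
Suppose $2^{\nu}\leq\alpha$ for all cardinals $\nu<\alpha$, and let $U$ be a small uniform ultrafilter on $\kappa$. Then $U$ has a least unbounded function $\sigma$, and $\operatorname{cf}(\sigma(\zeta))=\alpha$ a.e. In particular $\alpha$ is regular.
\end{proposition}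

\begin{proof}
A least unbounded $\sigma$ exists by Lemma~\ref{lem:least}. Since $\sigma(\zeta)<\alpha^{+}$, its cofinality is at most $\alpha$. By Lemma~\ref{lem:count} and smallness it is not a.e.\ less than $\alpha$; as $U$ is an ultrafilter, it equals $\alpha$ a.e. The cofinality of a limit ordinal is a regular cardinal, so $\alpha$ is regular.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\alpha$ be a singular strong limit. The theory $T_\alpha$ is complete, its language has $2^{\alpha^{+}}$ symbols, and it admits $(\alpha^{+},\alpha)$. If some $\mathfrak B\models T_\alpha$ had $|V^{\mathfrak B}|\leq\alpha^{+}<|B|$, Lemma~\ref{lem:down} would give a small uniform ultrafilter on $\alpha^{+}$, and Proposition~\ref{prop:cof} would make $\alpha$ regular.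

For larger $\gamma$, add $\gamma$ new one-placed relation symbols and axioms saying that they are empty. Every new sentence is then equivalent to an old one, so the theory stays complete, and its models are the models of $T_\alpha$ with the new symbols interpreted by $\emptyset$. Under the GCH, every singular cardinal is a strong limit and $2^{\alpha^{+}}=\alpha^{++}$.
\end{proof}

Thus the Question has a negative answer. The singularity of $\alpha$ entered at one point only: no ordinal has cofinality $\alpha$.

\section{The criterion}\label{sec:class}

The new point in the proof of Theorem~\ref{thm:B} is (2)$\Rightarrow$(3): the image of a small ultrafilter under its least unbounded function is weakly normal.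

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1)$\Rightarrow$(2). The theory $T_\alpha$ admits $(\alpha^{+},\alpha)$, so by (1) it has a model $\mathfrak B$ with $|B|=\alpha^{++}$ and $|V^{\mathfrak B}|=\alpha^{+}$. Apply Lemma~\ref{lem:down}.

(2)$\Rightarrow$(3). Let $U$ be small. The GCH gives $2^{\nu}\leq\alpha$ for $\nu<\alpha$, so by Proposition~\ref{prop:cof} there is a least unbounded function $\sigma$ for $U$, and $\operatorname{cf}(\sigma(\zeta))=\alpha$ for $U$-almost every $\zeta$. Push $U$ forward along $\sigma$:
\[
W=\{X\subseteq\kappa:\sigma^{-1}[X]\in U\}.
\]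
This is an ultrafilter. It is uniform because $\sigma$ is unbounded, and it contains $\{\zeta:\operatorname{cf}(\zeta)=\alpha\}$. If $h(\zeta)<\zeta$ for $W$-almost every $\zeta$, then $h\circ\sigma<\sigma$ holds $U$-a.e.; as $\sigma$ is least, $h\circ\sigma\leq\xi$ holds $U$-a.e.\ for some $\xi<\kappa$, that is, $h\leq\xi$ holds $W$-a.e. So $W$ is weakly normal. Finally, for $f,g:\kappa\to\alpha$ we have $\{\zeta:f(\sigma(\zeta))=g(\sigma(\zeta))\}=\sigma^{-1}[\{\zeta:f(\zeta)=g(\zeta)\}]$, so $[f]_W\mapsto[f\circ\sigma]_U$ is a well-defined injection of $\alpha^{\kappa}/W$ into $\alpha^{\kappa}/U$, and $W$ is small.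

(3)$\Rightarrow$(2) is immediate, and (2)$\Rightarrow$(1) is Proposition~\ref{prop:up}.

If (1) fails, then (2) fails, and by Lemma~\ref{lem:down} the theory $T_\alpha$ does not admit $(\alpha^{++},\alpha^{+})$. Under the GCH its language has $2^{\alpha^{+}}=\alpha^{++}$ symbols.
\end{proof}

\section{Further failures, and a sufficient condition}\label{sec:cor}

In this section the GCH is assumed. Part (a) of Corollary~\ref{cor:C} is clear: if $\alpha$ is singular, no ordinal has cofinality $\alpha$, so condition (3) of Theorem~\ref{thm:B} fails.

\begin{proof}[Proof of Corollary~\ref{cor:C}\,\textup{(b)}]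
Two functions that agree only on a bounded set of arguments are distinct modulo every uniform ultrafilter. So $\alpha^{++}$ functions as in (b) give $|\alpha^{\alpha^{+}}/U|\geq\alpha^{++}$ for every uniform $U$ on $\alpha^{+}$, and (2) fails.

An $\alpha^{+}$-Kurepa tree is a tree of height $\alpha^{+}$ with levels of size at most $\alpha$ and at least $\alpha^{++}$ cofinal branches. Code the nodes of each level injectively by ordinals below $\alpha$, and for a cofinal branch $b$ let $f_b(\zeta)$ be the code of the node of $b$ on level $\zeta$. Distinct branches differ on all sufficiently high levels, so the functions $f_b$ are as required. If $V=L$, then $\alpha^{+}$-Kurepa trees exist for all infinite $\alpha$ (Solovay, Jensen; see \cite{Devlin}).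
\end{proof}

In particular, if $V=L$, the transfer fails at every infinite $\alpha$, with languages of $\alpha^{++}$ symbols.

We turn to (c). The strategy, a method of Laver, is as follows. To make $U$ small, every $f:\kappa\to\alpha$ should agree on a set of $U$ with one of $\kappa$ functions $h_\xi$ fixed in advance. Modulo $J$, $f$ is constant on densely many members of the given dense family, and a subset of $\kappa\times\alpha$ records this. The principle $\diamondsuit_\kappa$ guesses initial parts of this record; each guess yields a function $h_\xi$ and a set $X_\xi$ such that, if the guess is correct, $f$ and $h_\xi$ agree on $X_\xi$ modulo $J$. We put into $U$ as many sets $X_\xi$ as we can.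

We fix the notation. An ideal $J$ on $\kappa$ is \emph{$\kappa$-complete} if it is closed under unions of fewer than $\kappa$ of its members. Let $J^{+}$ be the family of subsets of $\kappa$ not in $J$. The density hypothesis says that there is a family $\{d_\eta:\eta<\kappa\}\subseteq J^{+}$, enumerated with repetitions if necessary, such that every $A\in J^{+}$ has some $\eta$ with $d_\eta\setminus A\in J$. The principle $\diamondsuit_\kappa$ gives sets $S_\xi\subseteq\xi$ ($\xi<\kappa$) such that for each $S\subseteq\kappa$ the set $\{\xi:S\cap\xi=S_\xi\}$ is stationary, that is, meets every club. We need it for subsets of $\kappa\times\alpha$. The bijection $p(\eta,v)=\alpha\cdot\eta+v$ (ordinal operations) of $\kappa\times\alpha$ onto $\kappa$ maps $\xi\times\alpha$ onto $\alpha\cdot\xi$, and $\alpha\cdot\xi=\xi$ for a club of $\xi$. Putting $T_\xi=p^{-1}[S_\xi]$ for those $\xi$ and $T_\xi=\emptyset$ otherwise, we obtain $T_\xi\subseteq\xi\times\alpha$ such that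
\begin{equation}\label{eq:diamond}
\{\xi<\kappa:T\cap(\xi\times\alpha)=T_\xi\}\text{ is stationary for each }T\subseteq\kappa\times\alpha .
\end{equation}

\begin{proof}[Proof of Corollary~\ref{cor:C}\,\textup{(c)}]
By Theorem~\ref{thm:B} it suffices to find a small uniform ultrafilter on $\kappa=\alpha^{+}$.

\emph{Recording $f$.} For $f:\kappa\to\alpha$ let
\[
T_f=\{(\eta,v)\in\kappa\times\alpha:\{\zeta\in d_\eta:f(\zeta)\neq v\}\in J\}.
\]
For each $\eta$ there is at most one $v$ with $(\eta,v)\in T_f$: two different values would make $d_\eta$ the union of two sets in $J$. Let $\operatorname{dom}T_f=\{\eta:(\eta,v)\in T_f\text{ for some }v\}$, and similarly for $T_\xi$. We claim that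
\begin{equation}\label{eq:dense}
\text{for every }A\in J^{+}\text{ there is }\eta\in\operatorname{dom}T_f\text{ with }d_\eta\setminus A\in J.
\end{equation}
The set $A$ is the union of the $\alpha$ sets $A\cap f^{-1}(v)$, $v<\alpha$; by $\kappa$-completeness one of them is in $J^{+}$. Choose $\eta$ with $d_\eta\setminus(A\cap f^{-1}(v))\in J$. Then $(\eta,v)\in T_f$ and $d_\eta\setminus A\in J$.

\emph{Reading a guess.} Let $X_\xi=\bigcup\{d_\eta:\eta\in\operatorname{dom}T_\xi\}$. For $\zeta\in X_\xi$ let $\eta$ be least in $\operatorname{dom}T_\xi$ with $\zeta\in d_\eta$ and let $h_\xi(\zeta)$ be the least $v$ with $(\eta,v)\in T_\xi$; let $h_\xi(\zeta)=0$ for $\zeta\notin X_\xi$. Then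
\begin{equation}\label{eq:guess}
T_f\cap(\xi\times\alpha)=T_\xi\ \Longrightarrow\ \{\zeta\in X_\xi:f(\zeta)\neq h_\xi(\zeta)\}\in J.
\end{equation}
Indeed, for $\eta\in\operatorname{dom}T_\xi$ let $v_\eta$ be the unique $v$ with $(\eta,v)\in T_f$. The set in question is covered by the sets $\{\zeta\in d_\eta:f(\zeta)\neq v_\eta\}\in J$ for $\eta\in\operatorname{dom}T_\xi\subseteq\xi$, and there are at most $\alpha$ of them.

\emph{Selecting the sets $X_\xi$.} For a finite $F\subseteq\kappa$ let $b_F=\bigcap_{\xi\in F}X_\xi$, with $b_\emptyset=\kappa$. By recursion on $\xi$, \emph{admit} $\xi$ iff $b_F\cap X_\xi\in J^{+}$ for every finite set $F\subseteq\xi$ of admitted indices. Then $b_F\in J^{+}$ for every finite set $F$ of admitted indices: for $F=\emptyset$ since $J$ is proper, and otherwise by the admission of $\max F$.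

\emph{Claim. For every $f:\kappa\to\alpha$ there is an admitted $\xi$ with $T_f\cap(\xi\times\alpha)=T_\xi$.} By \eqref{eq:dense}, choose for each finite set $F$ of admitted indices some $\eta(F)\in\operatorname{dom}T_f$ with $d_{\eta(F)}\setminus b_F\in J$. For a club of $\xi$ we have $\eta(F)<\xi$ for all such $F\subseteq\xi$, since $\kappa$ is regular and each $\xi<\kappa$ has at most $\alpha$ finite subsets. By \eqref{eq:diamond} there is $\xi$ in this club with $T_f\cap(\xi\times\alpha)=T_\xi$. Let $F\subseteq\xi$ be a finite set of admitted indices. Then $\eta(F)\in\operatorname{dom}T_f\cap\xi=\operatorname{dom}T_\xi$, so $d_{\eta(F)}\subseteq X_\xi$, and $b_F\cap X_\xi\supseteq d_{\eta(F)}\cap b_F$. The last set is $d_{\eta(F)}\in J^{+}$ minus a set in $J$, so it is in $J^{+}$. Hence $\xi$ is admitted.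

\emph{The ultrafilter.} Since $b_F\in J^{+}$ for all finite sets $F$ of admitted indices, the sets $X_\xi$ with $\xi$ admitted, together with the complements of the sets in $J$, have the finite intersection property. Let $U$ be an ultrafilter containing them. As $J$ contains the singletons and is $\kappa$-complete, it contains all bounded subsets of $\kappa$, so $U$ is uniform. Given $f:\kappa\to\alpha$, take $\xi$ as in the Claim; by \eqref{eq:guess}, $f=h_\xi$ on $X_\xi$ minus a set in $J$, hence on a set in $U$. Therefore $|\alpha^{\kappa}/U|\leq\kappa$.
\end{proof}

By part (a), the hypotheses of (c) can hold, under the GCH, only at regular $\alpha$. We make no claim about the consistency strength of the positive case at regular $\alpha$ beyond the conditional statement (c).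

\begin{thebibliography}{9}

\bibitem{CK} Chang--Keisler, \emph{Model Theory}, \texttt{https://lo2.org/pdf/math/chang.keisler.model\_theory.pdf}.

\bibitem{Devlin} K. Devlin, \emph{Constructibility}, Springer, 1984.

\end{thebibliography}

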